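\title{Topological groups with a base of open sets with compact boundaries}

\begin{abstract}
We prove that a topological group has a base of open sets with compact boundaries if and only if it is locally compact or zero-dimensional. The same holds for coset spaces $G/H$ with $H$ compact. The proof treats a non-convergent ultrafilter as a missing point of the group and translates an open set by it, which removes the boundary. Two examples show that compact boundaries cannot be replaced by countable ones, even for precompact groups, and that compact subgroups cannot be replaced by closed ones, even in Polish groups.
\end{abstract}

\section{Introduction}\label{sec:intro}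

All spaces are assumed to be Tychonoff. For an open subset $U$ of a space $X$ we write $\partial U=\overline U\setminus U$ for its boundary. A base of $X$ is a \emph{$bc$-base} if the boundary of each of its members is compact. The space $X$ is \emph{zero-dimensional} ($\operatorname{ind}X=0$) if it has a base of \emph{clopen} sets, that is, sets that are both open and closed, and it is \emph{locally compact} if every point has an open neighborhood with compact closure. A topological group $G$ with neutral element $e$ is \emph{precompact} if for every open neighborhood $O$ of $e$ there is a finite set $F\subseteq G$ with $G=FO$.

An open set is clopen exactly when its boundary is empty, so zero-dimensionality asks for small neighborhoods with no boundary at all, while a $bc$-base asks only that the boundaries be small in the sense of compactness. Two classes of spaces have a $bc$-base for trivial reasons. A zero-dimensional space has one because the empty set is compact. A locally compact space has one because the open sets with compact closure form a base (intersect a given neighborhood of a point with a fixed one whose closure is compact), and the boundary of such a set is a closed subset of its closure. The two reasons can be mixed: the disjoint sum of $\mathbb R$ and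 $\mathbb Q$ has a $bc$-base and is neither locally compact nor zero-dimensional. A topological group looks the same at every point, so it cannot mix them in this way, and one may ask whether it can mix them at all. The following question was posed in \cite{source}.

\begin{quote}
\emph{Is every non-locally compact topological group with a $bc$-base zero-dimen\-sional? What if, in addition, the group is precompact?}
\end{quote}

The first group to test is $\mathbb R\times\mathbb Q$, which is neither locally compact nor zero-dimensional. It has no $bc$-base. Indeed, let $U$ be open with $(0,0)\in U\subseteq(-1,1)\times\mathbb Q$, and choose $\varepsilon>0$ such that $(0,q)\in U$ for all rational $q$ with $|q|<\varepsilon$. For such $q$ the line $\mathbb R\times\{q\}$ is connected, meets $U$ and is not contained in $U$, so it meets $\partial U$. Hence the projection of $\partial U$ to $\mathbb Q$ contains $(-\varepsilon,\varepsilon)\cap\mathbb Q$. If $\partial U$ were compact, this projection would be closed in $\mathbb R$ and would contain irrational numbers.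

Two known results point in the same direction: (i) every $\sigma$-compact non-locally compact topological group with a $bc$-base is zero-dimensional; (ii) in a non-locally compact topological group with a $bc$-base every compact subspace is zero-dimensional. One therefore guesses that the answer is yes. But the argument for $\mathbb R\times\mathbb Q$ runs along arcs, and by (ii) a counterexample would contain none. Homogeneity alone does not suffice either: the sphere $S^2$ with a countable dense set removed is a homogeneous connected space with a $bc$-base that is not locally compact (Example~\ref{ex:sphere}). A proof has to use the group structure in a finer way.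

The answer to both parts of the question is yes, and precompactness is not needed.

\begin{theorem}\label{thm:groups}
Every non-locally compact topological group with a $bc$-base is zero-dimensional, and in particular so is every precompact one. Consequently, a topological group has a $bc$-base if and only if it is locally compact or zero-dimensional.
\end{theorem}

\begin{theorem}\label{thm:cosets}
Let $H$ be a compact subgroup of a topological group $G$. Then the coset space $G/H$ has a $bc$-base if and only if it is locally compact or zero-dimensional.
\end{theorem}

Both results are sharp. In Theorem~\ref{thm:groups} ``compact boundary'' cannot be weakened to ``countable (hence $\sigma$-compact) boundary'', even for precompact groups (Example~\ref{ex:torus}). In Theorem~\ref{thm:cosets} ``compact subgroup'' cannot be weakened to ``closed subgroup'', even for Polish $G$ (Example~\ref{ex:sphere}).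

The proofs are self-contained and do not use (i) or (ii). Section~\ref{sec:tools} collects the tools, Section~\ref{sec:model} shows the idea in the group $\mathbb Q$, Section~\ref{sec:main} carries it out for an arbitrary action, and Sections~\ref{sec:groups} and~\ref{sec:cosets} deduce the two theorems.

\section{Compact boundaries and ultrafilters}\label{sec:tools}

For a space $X$ let $\mathcal B(X)$ be the family of all open sets $U\subseteq X$ with compact boundary. Then $X$ has a $bc$-base if and only if $\mathcal B(X)$ is a base. The advantage of the full family is that it is closed under the operations we need.

\begin{lemma}\label{lem:family}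
The family $\mathcal B(X)$ is closed under finite unions, finite intersections and the operation $U\mapsto X\setminus\overline U$, and it is invariant under homeomorphisms of $X$.
\end{lemma}

\begin{proof}
Let $U,V\in\mathcal B(X)$. A point of $\partial(U\cup V)$ lies in $\overline U$ or in $\overline V$ and in neither $U$ nor $V$. A point of $\partial(U\cap V)$ lies in both $\overline U$ and $\overline V$ and misses $U$ or $V$. In both cases it lies in $\partial U\cup\partial V$. A point of $\partial(X\setminus\overline U)$ lies in $\overline U$, and it lies in the closed set $X\setminus U\supseteq X\setminus\overline U$, so it lies in $\partial U$. Boundaries are closed, and closed subsets of compact sets are compact. Finally, $\partial(hU)=h(\partial U)$ for every homeomorphism $h$ of $X$.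
\end{proof}

Recall that an \emph{ultrafilter} on a set $X$ is a family $\xi$ of nonempty subsets of $X$ that is closed under finite intersections and supersets and contains, for each $A\subseteq X$, either $A$ or $X\setminus A$. If a finite union of sets belongs to $\xi$, then one of the sets does. Every family of sets with the finite intersection property is contained in an ultrafilter. An ultrafilter on a space $X$ \emph{converges} to $x\in X$ if it contains all neighborhoods of $x$, and it is \emph{non-convergent} if it converges to no point of $X$.

A non-convergent ultrafilter should be thought of as a point missing from $X$. The next lemma says that such a point never lies on a compact boundary, and that it can be found in any $U\in\mathcal B(X)$ whose closure is not compact.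

\begin{lemma}\label{lem:ultra}
Let $X$ be a space.
\begin{itemize}
\item[(a)] If $\xi$ is a non-convergent ultrafilter on $X$ and $V\in\mathcal B(X)$, then exactly one of the sets $V$ and $X\setminus\overline V$ belongs to $\xi$.
\item[(b)] If $U\in\mathcal B(X)$ and $\overline U$ is not compact, then there is a non-convergent ultrafilter on $X$ that contains $U$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Each point of $\partial V$ has an open neighborhood that is not in $\xi$. Finitely many of these cover the compact set $\partial V$, and their union is not in $\xi$, so $\partial V\notin\xi$. Since $X$ is the disjoint union of $V$, $\partial V$ and $X\setminus\overline V$, exactly one of the other two sets is in $\xi$.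

(b) Let $\mathcal W$ be a family of open subsets of $X$ that covers $\overline U$ and has no finite subfamily covering $\overline U$. The sets $\overline U$ and $\overline U\setminus W$, $W\in\mathcal W$, have the finite intersection property; let $\xi$ be an ultrafilter containing them. A point of $\overline U$ lies in some $W\in\mathcal W$, and $W\notin\xi$. A point outside $\overline U$ lies in $X\setminus\overline U\notin\xi$. So $\xi$ is non-convergent, and $U\in\xi$ by (a).
\end{proof}

Compactness enters all remaining arguments through one textbook fact, which we call the \emph{tube lemma}: if $f\colon Y_1\times\dots\times Y_n\to Z$ is continuous, $K_i\subseteq Y_i$ are compact, and $W\subseteq Z$ is an open set containing $f(K_1\times\dots\times K_n)$, then there are open sets $O_i\supseteq K_i$ with $f(O_1\times\dots\times O_n)\subseteq W$.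

A \emph{continuous action} of a topological group $G$ on $X$ is a continuous map $G\times X\to X$, $(g,x)\mapsto gx$, with $ex=x$ and $g(hx)=(gh)x$. Each $g$ then acts as a homeomorphism of $X$. The action is \emph{transitive} if $Gx=X$ for some, and then every, $x\in X$. For an ultrafilter $\xi$ on $X$ and $V\subseteq X$ we put
\begin{equation}\label{eq:SV}
S_V=\{g\in G:\ g^{-1}V\in\xi\}.
\end{equation}
If $\xi$ is thought of as a point, then $S_V$ is the set of those $g$ that move this point into~$V$.

\section{Translating by a missing point: the rationals}\label{sec:model}

Let $G=\mathbb Q$ act on itself by addition. We show how to recover a clopen neighborhood of $0$ from a set that is only known to have compact boundary.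

Let $a<b$ be rational and $V=(a,b)\cap\mathbb Q$, so that $\partial V=\{a,b\}$ is compact and nonempty. Translating $V$ by a rational number moves the boundary to two other rational points and gains nothing. Translating the interval $(a,b)$ by an irrational number $-\theta$ moves the boundary out of $\mathbb Q$, and the trace $(a-\theta,b-\theta)\cap\mathbb Q$ is clopen in $\mathbb Q$.

This set can be described without reference to the addition in $\mathbb R$. Let $\xi$ be an ultrafilter on $\mathbb Q$ that contains $(\theta-\varepsilon,\theta+\varepsilon)\cap\mathbb Q$ for all $\varepsilon>0$; it is non-convergent in $\mathbb Q$. Let $g\in\mathbb Q$. The irrational number $\theta$ differs from $a-g$ and $b-g$. If $a-g<\theta<b-g$, then $V-g$ contains a set $(\theta-\varepsilon,\theta+\varepsilon)\cap\mathbb Q$ and belongs to $\xi$; otherwise $V-g$ is disjoint from such a set and does not belong to $\xi$. Hence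
\[
S_V=\{g\in\mathbb Q:\ V-g\in\xi\}=(a-\theta,\,b-\theta)\cap\mathbb Q .
\]
If $\theta$ is chosen in $(a,b)$, which means that $V\in\xi$, then $S_V$ contains $0$ and has diameter $b-a$. So a small set with compact boundary and a missing point inside it produce a small clopen neighborhood of $0$. This is the plan for the general case: a group that is not locally compact has, by Lemma~\ref{lem:ultra}(b), missing points inside arbitrarily small members of $\mathcal B(G)$, and the definition \eqref{eq:SV} needs no ambient group.

The difficulty is that $S_V$ is not always clopen. Lemma~\ref{lem:ultra}(a) keeps $\xi$ away from the boundary of $V$ in $X$, but $V$ may have a further edge that is invisible in $X$, and $\xi$ may sit on it.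

\begin{example}\label{ex:jump}
Let $V=(\sqrt2,\infty)\cap\mathbb Q$, a clopen subset of $\mathbb Q$, and let $\xi$ be an ultrafilter on $\mathbb Q$ containing $(\sqrt2,\sqrt2+\varepsilon)\cap\mathbb Q$ for all $\varepsilon>0$. If $g\ge0$, then $V-g\supseteq V\in\xi$. If $g<0$, then $V-g$ is disjoint from $(\sqrt2,\sqrt2+|g|)\cap\mathbb Q\in\xi$. So $S_V=[0,\infty)\cap\mathbb Q$, which is not open.
\end{example}

The failure comes with its own remedy. When $V$ in Example~\ref{ex:jump} is shifted to the left by a small rational $t>0$, the part that sticks out,
\[
(V-t)\setminus V=(\sqrt2-t,\sqrt2)\cap\mathbb Q ,
\]
is itself a small nonempty clopen set. The general proof rests on this alternative. Either the space has small nonempty clopen sets, and then ordinary translations carry them to the neutral element; or it has none, and then the sets $S_V$ are clopen, which again yields a small clopen set.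

\section{The sets $S_V$ are clopen}\label{sec:main}

Throughout this section a topological group $G$ acts continuously on a space $X$.

To show that $S_V$ is open we have to show that membership in $\xi$ survives small translations. The natural approach is to find $P\in\xi$ with $\overline P\subseteq V$ and to argue that $oP\subseteq V$ for all $o$ close to $e$. For compact $\overline P$ this is the tube lemma, but a set in a non-convergent ultrafilter never has compact closure, and in general the inclusion is not stable. In the plane, take $P=\{(s,t):t<0\}$ and $V=\{(s,t):t<e^{-s^2}\}$: then $\overline P\subseteq V$, and no upward translate of $P$ is contained in $V$. When the two boundaries are compact, the tube lemma can still be applied to them, and it controls the part of $oP$ that sticks out of $V$.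

\begin{lemma}\label{lem:stick}
Let $P,V\in\mathcal B(X)$ with $\overline P\subseteq V$. Then there is an open neighborhood $O$ of $e$ in $G$ such that $oP\setminus V$ is clopen in $X$ for every $o\in O$.
\end{lemma}

\begin{proof}
The compact set $\partial P$ lies in the open set $V$. The compact set $\partial V$ is disjoint from $V$, so it lies in the open set $X\setminus\overline P$. The tube lemma, applied to the action map and the sets $\{e\}\times\partial P$ and $\{e\}\times\partial V$, gives open neighborhoods $O_1,O_2$ of $e$ with
\[
O_1\,\partial P\subseteq V,\qquad O_2\,\partial V\cap\overline P=\emptyset .
\]
Put $O=O_1\cap O_2^{-1}$ and let $o\in O$. If $x\in\partial V$, then $o^{-1}x\notin P$, so $oP\cap\partial V=\emptyset$. Therefore $oP\setminus V=oP\setminus\overline V$, which is open. On the other hand $o\,\partial P\subseteq V$, so $oP\setminus V=o\overline P\setminus V$, which is closed.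
\end{proof}

If clopen sets are forbidden where $oP\setminus V$ lives, the inclusion $oP\subseteq V$ follows. This dictates the hypothesis of the main lemma.

\begin{lemma}[Main lemma]\label{lem:main}
Let $X$ have a $bc$-base, let $\xi$ be a non-convergent ultrafilter on $X$, and let $U\in\mathcal B(X)\cap\xi$. Suppose that no nonempty clopen subset of $X$ is contained in a set of the form $gU$, $g\in G$. Then for every $V\in\mathcal B(X)$ the set $S_V=\{g\in G:g^{-1}V\in\xi\}$ is clopen in $G$.
\end{lemma}

\begin{proof}
For $g\in G$ we have $g^{-1}V\in\mathcal B(X)$ and $g^{-1}(X\setminus\overline V)=X\setminus\overline{g^{-1}V}$. By Lemma~\ref{lem:ultra}(a), exactly one of these two sets is in $\xi$, so $G\setminus S_V=S_{X\setminus\overline V}$. Since $X\setminus\overline V\in\mathcal B(X)$ by Lemma~\ref{lem:family}, it suffices to show that $S_V$ is open for every $V\in\mathcal B(X)$.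

Let $g\in S_V$ and put $V_1=g^{-1}V\in\mathcal B(X)\cap\xi$. To apply Lemma~\ref{lem:stick} we need a set $P\in\mathcal B(X)\cap\xi$ with $\overline P\subseteq V_1$, and to apply the hypothesis we need $P\subseteq U$. We obtain $P$ by cutting off a collar around $\partial V_1$; the collar must have compact boundary, and this is where the $bc$-base is used. Each $y\in\partial V_1$ has a neighborhood that is not in $\xi$, and inside it a neighborhood $N_y\in\mathcal B(X)$, which is not in $\xi$ either. Let $N$ be the union of finitely many $N_y$ that cover $\partial V_1$. Then $N\in\mathcal B(X)$ and $N\notin\xi$, so $X\setminus\overline N\in\xi$ by Lemma~\ref{lem:ultra}(a). Put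
\[
P=V_1\cap(X\setminus\overline N)\cap U .
\]
Then $P\in\xi$, and $P\in\mathcal B(X)$ by Lemma~\ref{lem:family}. Since $N$ is open and disjoint from $P$, it is disjoint from $\overline P$, and so $\overline P\subseteq\overline{V_1}\setminus N\subseteq\overline{V_1}\setminus\partial V_1=V_1$.

Let $O$ be given by Lemma~\ref{lem:stick} for the pair $P,V_1$, and let $o\in O$. The set $oP\setminus V_1$ is clopen and contained in $oU$, so it is empty by hypothesis. Thus $P\subseteq o^{-1}V_1$, and hence $(go)^{-1}V=o^{-1}V_1\in\xi$. This shows $gO\subseteq S_V$, so $S_V$ is open.
\end{proof}

Example~\ref{ex:jump} shows that the hypothesis on clopen sets cannot be dropped. The lemma also says nothing about the size of $S_V$. Let $\mathbb R$ act on itself, let $U=(0,\infty)$, and let $\xi$ contain all half-lines $(n,\infty)$. The hypotheses hold because $\mathbb R$ is connected, and $S_U=\mathbb R$. To get a small clopen set we need $\xi$ to live on a small $U$, which is impossible in $\mathbb R$ and possible as soon as local compactness fails.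

``Small'' must be understood uniformly over all translates of $U$, since the hypothesis of Lemma~\ref{lem:main} concerns all of them. Condition \eqref{eq:small} below is the form of uniformity that we need.

\begin{proposition}\label{prop:key}
Let $G$ act transitively on a space $X$ that has a $bc$-base and is not locally compact. Let $x_0\in X$, and let $M_0$ be an open neighborhood of $x_0$ such that no clopen set $C\subseteq X$ satisfies $x_0\in C\subseteq M_0$. Suppose that $M$ is an open neighborhood of $x_0$ such that for all $g\in G$
\begin{equation}\label{eq:small}
gM\cap M\neq\emptyset\quad\text{implies}\quad gM\subseteq M_0 .
\end{equation}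
Then there is a clopen set $S\subseteq G$ with $e\in S$ and $Sx_0\subseteq M_0$.
\end{proposition}

\begin{proof}
Choose $U\in\mathcal B(X)$ with $x_0\in U\subseteq M$. The translates $gU$ cover $X$, so if $\overline U$ were compact, $X$ would be locally compact. Hence $\overline U$ is not compact, and Lemma~\ref{lem:ultra}(b) gives a non-convergent ultrafilter $\xi$ with $U\in\xi$.

We check the hypothesis of Lemma~\ref{lem:main}. Suppose that a nonempty clopen set is contained in $gU$. Translating it by $g^{-1}$ we get a nonempty clopen set $A\subseteq U\subseteq M$. By transitivity $A$ contains a point $kx_0$ with $k\in G$. Then $x_0\in k^{-1}A\subseteq k^{-1}M$, so $k^{-1}M$ meets $M$ in $x_0$, and $k^{-1}M\subseteq M_0$ by \eqref{eq:small}. Thus $k^{-1}A$ is clopen and $x_0\in k^{-1}A\subseteq M_0$, contrary to the choice of $M_0$.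

By Lemma~\ref{lem:main} the set $S=S_U$ is clopen in $G$, and $e\in S$ because $U\in\xi$. Let $g\in S$. The sets $g^{-1}U$ and $U$ both belong to $\xi$, so they intersect. Applying $g$ we see that $U\cap gU\neq\emptyset$, hence $M\cap gM\neq\emptyset$, and $gx_0\in gM\subseteq M_0$ by \eqref{eq:small}.
\end{proof}

A neighborhood $M_0$ as in Proposition~\ref{prop:key} exists at every point $x_0$ as soon as $X$ is not zero-dimensional and the action is transitive: some point $x=kx_0$ has an open neighborhood $W$ such that no clopen $C$ satisfies $x\in C\subseteq W$, and $M_0=k^{-1}W$ has the required property. Two things remain to be done in each application: to find $M$ satisfying \eqref{eq:small}, and to turn the clopen subset $S$ of $G$ into a clopen subset of $X$.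

\section{Groups}\label{sec:groups}

For a group acting on itself the first task is solved by continuity of multiplication and the second is empty.

\begin{proof}[Proof of Theorem~\ref{thm:groups}]
Let $G$ be a non-locally compact group with a $bc$-base, acting on itself by left translations, and suppose that $G$ is not zero-dimensional. Take $x_0=e$ and an open neighborhood $M_0$ of $e$ such that no clopen $C$ satisfies $e\in C\subseteq M_0$. The map $(a,b,c)\mapsto ab^{-1}c$ is continuous at $(e,e,e)$, so there is an open neighborhood $M$ of $e$ with $MM^{-1}M\subseteq M_0$. If $gM\cap M\neq\emptyset$, say $gm=m'$ with $m,m'\in M$, then $g=m'm^{-1}\in MM^{-1}$ and $gM\subseteq MM^{-1}M\subseteq M_0$. So \eqref{eq:small} holds, and Proposition~\ref{prop:key} gives a clopen set $S\subseteq G$ with $e\in S=Se\subseteq M_0$. This contradicts the choice of $M_0$, so $G$ is zero-dimensional.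

For the equivalence, a group with a $bc$-base is locally compact or, by what was just proved, zero-dimensional; the converse was shown for all spaces in Section~\ref{sec:intro}.
\end{proof}

\begin{remark}\label{rem:consequences}
(1) It suffices to assume that some point of $G$ has a local base of open sets with compact boundaries, since the translates of these sets form a $bc$-base.

(2) Every connected topological group with a $bc$-base is locally compact. Otherwise it would be connected and zero-dimensional, hence a single point, which is compact.

(3) If a non-locally compact group $G$ with a $bc$-base is Lindel\"of, then also its covering dimension vanishes, $\dim G=0$, because a Lindel\"of space with a base of clopen sets is strongly zero-dimensional \cite[Theorem~6.2.7]{Engelking}.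
\end{remark}

\section{Coset spaces}\label{sec:cosets}

Let $H$ be a closed subgroup of $G$, let $X=G/H$ be the space of cosets $gH$ with the quotient topology, and let $\pi\colon G\to X$ be the quotient map. We recall the standard facts. For $A\subseteq G$ we have $\pi^{-1}(\pi(A))=AH$, and $\pi(A)$ is open (closed) in $X$ if and only if $AH$ is open (closed) in $G$. If $A$ is open, then $AH=\bigcup_{h\in H}Ah$ is open, so $\pi$ is an open map. The space $X$ is Tychonoff, and $g(aH)=gaH$ defines a continuous transitive action of $G$ on $X$ with $\pi^{-1}(gM)=g\,\pi^{-1}(M)$ for $M\subseteq X$.

Both tasks left by Proposition~\ref{prop:key} are now real. Elements of $H$ fix $x_0=\pi(e)$ but may stretch a neighborhood of $x_0$, which endangers \eqref{eq:small}; and the image $\pi(S)$ of a clopen set is open but has no reason to be closed. Compactness of $H$ settles both points.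

\begin{lemma}\label{lem:compactH}
Let $H$ be a compact subgroup of $G$.
\begin{itemize}
\item[(a)] The map $\pi\colon G\to G/H$ is closed.
\item[(b)] For every open neighborhood $M_0$ of $x_0=\pi(e)$ there is an open neighborhood $M$ of $x_0$ that satisfies \eqref{eq:small} for all $g\in G$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $F\subseteq G$ be closed and $g\notin FH$. Then $gH\subseteq G\setminus F$, since $gh=f\in F$ would give $g=fh^{-1}\in FH$. By the tube lemma for $\{g\}\times H$ there is an open $N\ni g$ with $NH\subseteq G\setminus F$. Then $N\cap FH=\emptyset$, since $n=fh$ would give $nh^{-1}=f\in NH\cap F$. So $FH$ is closed, that is, $\pi(F)$ is closed.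

(b) The continuous map $(a,b,c)\mapsto ab^{-1}c$ sends the compact set $H\times H\times H$ into $H$, which lies in the open set $\pi^{-1}(M_0)$. By the tube lemma there are open sets $O_1,O_2,O_3\supseteq H$ with $O_1O_2^{-1}O_3\subseteq\pi^{-1}(M_0)$, and $O=O_1\cap O_2\cap O_3$ satisfies $H\subseteq O$ and $OO^{-1}O\subseteq\pi^{-1}(M_0)$. Put $M=X\setminus\pi(G\setminus O)$. This set is open by (a), it contains $x_0$ because $\pi^{-1}(x_0)=H\subseteq O$, and $\widetilde M=\pi^{-1}(M)$ is contained in $O$. If $gM\cap M\neq\emptyset$, then $g\widetilde M\cap\widetilde M=\pi^{-1}(gM\cap M)\neq\emptyset$, so $g\in\widetilde M\widetilde M^{-1}$ and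
\[
g\widetilde M\subseteq\widetilde M\widetilde M^{-1}\widetilde M\subseteq OO^{-1}O\subseteq\pi^{-1}(M_0).
\]
Applying $\pi$ gives $gM\subseteq M_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cosets}]
The ``if'' part holds for all spaces (Section~\ref{sec:intro}). Let $X=G/H$ have a $bc$-base and suppose that it is neither locally compact nor zero-dimensional. Take an open neighborhood $M_0$ of $x_0=\pi(e)$ such that no clopen $C\subseteq X$ satisfies $x_0\in C\subseteq M_0$, and take $M$ as in Lemma~\ref{lem:compactH}(b). Proposition~\ref{prop:key} gives a clopen set $S\subseteq G$ with $e\in S$ and $\pi(S)=Sx_0\subseteq M_0$. The set $\pi(S)$ contains $x_0$, it is open because $\pi$ is open, and it is closed by Lemma~\ref{lem:compactH}(a). This contradicts the choice of $M_0$.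
\end{proof}

\section{Two examples}\label{sec:examples}

\begin{example}[compact boundaries are needed]\label{ex:torus}
There is a precompact, non-locally compact group that has a base of open sets with countable boundaries and is not zero-dimensional.

Let $\mathbb T=\mathbb R/\mathbb Z$, $D=\mathbb Q/\mathbb Z\subset\mathbb T$, and $G=\mathbb T\times D$, a dense subgroup of the compact group $K=\mathbb T^2$.

\emph{Precompact.} An open neighborhood of $0$ in $G$ has the form $W\cap G$ with $W$ open in $K$. For $k\in K$ the open set $k-W$ contains some $g\in G$, and then $k\in g+W$. So the sets $g+W$, $g\in G$, cover $K$, and finitely many of them suffice, say for $g\in F$. Since $(g+W)\cap G=g+(W\cap G)$, we get $G=F+(W\cap G)$.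

\emph{Not locally compact.} Otherwise the closed subspace $\{0\}\times D$ would be locally compact. It is countable and has no isolated points, so it is a countable union of nowhere dense singletons, which the Baire category theorem forbids in a nonempty locally compact Hausdorff space.

\emph{Countable boundaries.} The traces on $D$ of arcs with irrational endpoints are clopen in $D$ and form a base of $D$. Hence the products $I\times V$, with $I\subset\mathbb T$ an open arc with distinct endpoints $a,b$ and $V$ clopen in $D$, form a base of $G$. The closure of $I\times V$ is $\overline I\times V$, so the boundary is the countable set $\{a,b\}\times V$.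

\emph{Not zero-dimensional.} A subspace of a zero-dimensional space is zero-dimen\-sional, and the connected subspace $\mathbb T\times\{0\}$ is not.
\end{example}

The proof of Theorem~\ref{thm:groups} breaks here at its first step, Lemma~\ref{lem:ultra}(a): the closed set $\{a\}\times D$ is not compact, so it belongs to a non-convergent ultrafilter, and this ultrafilter contains neither $I\times D$ nor the complement of its closure.

For the second example recall that a space is \emph{Polish} if it is separable and completely metrizable, and that closed subspaces, $G_\delta$-subspaces and finite products of Polish spaces are Polish. The group $\operatorname{Homeo}(S^2)$ of homeomorphisms of the sphere with the topology of uniform convergence is a Polish group that acts continuously on $S^2$. For a countable set $D$, the group $\operatorname{Sym}(D)$ of its permutations is a Polish group in the topology in which $\sigma_n\to\sigma$ means that for each $d\in D$ we have $\sigma_n(d)=\sigma(d)$ for all large $n$. We use two theorems. A separable space $Y$ is \emph{countable dense homogeneous} if for any countable dense sets $A,B\subseteq Y$ some homeomorphism of $Y$ maps $A$ onto $B$, and \emph{strongly locally homogeneous} if it has a base of open sets $B$ such that any point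 of $B$ can be mapped to any other point of $B$ by a homeomorphism of $Y$ that is the identity outside $B$. Bennett's theorem \cite{Bennett} says that locally compact, strongly locally homogeneous separable metric spaces are countable dense homogeneous. It applies to $\mathbb R^2$: for $p,q$ in an open disk, map the segment from $p$ to each point $z$ of the bounding circle linearly onto the segment from $q$ to $z$. Effros' theorem \cite{Effros} says that a transitive continuous action of a Polish group on a Polish space has open orbit maps.

\begin{example}[compactness of $H$ is needed]\label{ex:sphere}
There are a Polish group $\Gamma$ and a closed subgroup $H$ such that $\Gamma/H$ has a $bc$-base and is neither locally compact nor zero-dimensional.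

Let $D$ be a countable dense subset of $S^2\subset\mathbb R^3$ and $X=S^2\setminus D$. Nonempty open subsets of $S^2$ are uncountable, so $X$ is dense in $S^2$.

\emph{A $bc$-base.} Let $x\in X$. The circles $C_r=\{z\in S^2:|z-x|=r\}$, $0<r<2$, are pairwise disjoint, so all but countably many miss $D$. For such $r$ the boundary in $X$ of $\{z\in X:|z-x|<r\}$ is a closed subset of the compact set $C_r\subseteq X$. These $r$ are arbitrarily small, so we obtain a local base at $x$ in $\mathcal B(X)$.

\emph{Not locally compact.} Let $L\subseteq X$ be compact and suppose that $L\supseteq W\cap X$ for a nonempty open $W\subseteq S^2$. Since $X$ is dense in $S^2$ and $L$ is closed in $S^2$, the set $W$ lies in the closure of $W\cap X$ and hence in $L$. But $W$ contains a point of $D$, and $L$ does not.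

\emph{Not zero-dimensional.} We show that $X$ is connected. Let $x\neq y$ in $X$. Each plane through $x$ and $y$ cuts $S^2$ in a circle through $x$ and $y$, and two such circles meet only in $x$ and $y$. There are uncountably many of them, so one misses $D$ and joins $x$ to $y$ in $X$.

\emph{The group.} We want the homeomorphisms of $S^2$ that preserve $D$, with a Polish group topology. Uniform convergence alone allows $h_n(d)\in D$ to converge to a point of $X$, so we record the induced permutation of $D$ as a second coordinate:
\[
\Gamma=\{(h,\sigma)\in\operatorname{Homeo}(S^2)\times\operatorname{Sym}(D):\ h|_D=\sigma\}.
\]
This is a subgroup. It is closed: if $(h_n,\sigma_n)\in\Gamma$ converge to $(h,\sigma)$ and $d\in D$, then $h_n(d)=\sigma_n(d)=\sigma(d)$ for large $n$ and $h_n(d)\to h(d)$, so $h(d)=\sigma(d)$. Hence $\Gamma$ is a Polish group. It acts continuously on $X$ by $(h,\sigma)x=h(x)$, and $X$ is Polish as a $G_\delta$-subset of $S^2$.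

\emph{Transitivity.} Let $x,y\in X$, and let $h_1$ be a rotation of $S^2$ with $h_1(x)=y$. Since $x,y\notin D$, both $h_1(D)$ and $D$ are countable dense subsets of $S^2\setminus\{y\}\cong\mathbb R^2$. By Bennett's theorem there is a homeomorphism $f$ of $S^2\setminus\{y\}$ with $f(h_1(D))=D$. As $S^2$ is the one-point compactification of $S^2\setminus\{y\}$, setting $f(y)=y$ extends $f$ to a homeomorphism of $S^2$. Then $h=f\circ h_1$ preserves $D$ and maps $x$ to $y$, and $(h,h|_D)\in\Gamma$.

\emph{Conclusion.} Fix $x\in X$ and let $H=\Gamma_x$ be its stabilizer, a closed subgroup of $\Gamma$. The orbit map $\gamma\mapsto\gamma x$ is continuous, surjective and, by Effros' theorem, open. So the induced continuous bijection $\Gamma/H\to X$ is open, hence a homeomorphism. By Theorem~\ref{thm:cosets} the subgroup $H$ is not compact.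
\end{example}

\begin{remark}\label{rem:visible}
In Example~\ref{ex:sphere} the main lemma can be seen at work in a space that is not locally compact. Its hypothesis on clopen sets holds for every proper subset $U$ of the connected space $X$. Fix $d\in D$, and let $\xi$ be an ultrafilter on $X$ containing $W\cap X$ for every neighborhood $W$ of $d$ in $S^2$. Let $B\subset S^2$ be an open cap whose bounding circle misses $D$, and $V=B\cap X$. For $(h,\sigma)\in\Gamma$ the point $h(d)=\sigma(d)\in D$ is not on the circle. If it lies in $B$, then $h^{-1}B$ is a neighborhood of $d$ and $h^{-1}V\in\xi$; otherwise $h^{-1}(S^2\setminus\overline B)$ is a neighborhood of $d$ and $h^{-1}V\notin\xi$. So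
\[
S_V=\{(h,\sigma)\in\Gamma:\ \sigma(d)\in B\},
\]
which is clopen because $\sigma(d)$ is a locally constant function on $\Gamma$. The clopen sets exist in the group, but they do not descend to proper nonempty clopen subsets of $X$, since $X$ has none. What is missing is Lemma~\ref{lem:compactH}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bennett}
R.~Bennett, \emph{Countable dense homogeneous spaces}, Fund. Math. 74 (1972).

\bibitem{Effros}
E.~G.~Effros, \emph{Transformation groups and $C^*$-algebras}, Ann. of Math. 81 (1965).

\bibitem{Engelking}
Engelking, \emph{General Topology}.

\bibitem{source}
\emph{Some aspects of dimension theory for topological groups},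
\texttt{https://staff.\allowbreak fnwi.\allowbreak uva.nl/\allowbreak j.vanmill/\allowbreak papers/\allowbreak preprints/\allowbreak ArhMillnummerAugust-\allowbreak 2016-\_v4.pdf}

\end{thebibliography}
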